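# Maps $(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$ continuous at one point have infinite fibres

## Infinite fibres when $n\nmid m$

**Theorem 1.** Let $n\ge2$, $m\ge1$ be integers with $n\nmid m$, and let $H$ be an abelian group with $mH=0$. If $f:\mathbb V_n^\omega\to H$ is continuous at at least one point as a map $(\mathbb V_n^\omega)^\#\to H^\#$, then $f$ has an infinite fibre.

Here $\mathbb Z_n=\mathbb Z/n\mathbb Z$, and $\mathbb V_n^\kappa=\bigoplus_\kappa\mathbb Z_n$ is the direct sum of $\kappa$ copies of $\mathbb Z_n$, so that $\mathbb V_n^\omega$ is the countable direct sum. For an abelian group $G$, the symbol $G^\#$ denotes $G$ with its Bohr topology, the weakest topology making all homomorphisms $G\to\mathbb T$ into the circle group continuous. The map $f$ is an arbitrary map of sets. Nobody assumes that it is a homomorphism, and the algebra enters only through the topologies.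

The question behind the theorem is Question 3.65 of the document "Universidad Complutense De Madrid" (http://www.mat.ucm.es/%7Epeinador/ElenaMartinPeinador/docs/Trabajo_Tesis_Dirigidas/TesisLLeo.pdf): is there a continuous injective map, or at least a continuous map with all fibres finite, from $(\mathbb V_4^\omega)^\#$ to $(\mathbb V_2^\omega)^\#$? As sets both groups are countably infinite, so there are plenty of bijections. We ask whether one of them can respect the Bohr topologies. With $n=4$, $m=2$, $H=\mathbb V_2^\omega$, Theorem 1 answers no, twice.

**Corollary.** There is no continuous injective map and no continuous finitely-many-to-one map $(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$. In fact every map $\mathbb V_4^\omega\to\mathbb V_2^\omega$ that is Bohr-continuous at a single point is constant on some infinite set. The same holds for $\mathbb V_4^\kappa\to\mathbb V_2^\lambda$ for all infinite $\kappa$ and all $\lambda$.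

For the last sentence, translate the point of continuity to $0$ and restrict to $\mathbb V_4^\omega\le\mathbb V_4^\kappa$; the inclusion is a homomorphism, hence Bohr-continuous, so Theorem 1 applies to the restriction.

The hypothesis $n\nmid m$ cannot be dropped: if $n\mid m$, then $\mathbb Z_n\hookrightarrow\mathbb Z_m$ induces an injective homomorphism $\mathbb V_n^\omega\to\mathbb V_m^\omega$, and homomorphisms are Bohr-continuous. Theorem 1 also yields a full comparison of bounded groups. (A group $G$ is bounded if $mG=0$ for some $m\ge1$.)

**Theorem 2.** Let $G$ be an infinite countable bounded abelian group and $H$ a bounded abelian group of any cardinality. The following are equivalent: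

- (a) there is a continuous injective map $G^\#\to H^\#$;
- (a′) there is a topological embedding $G^\#\to H^\#$ with closed image;
- (b) there is a finitely-many-to-one map $G\to H$ that is Bohr-continuous at at least one point;
- (c) there is a homomorphism $G\to H$ with finite kernel;
- (d) for every $n\ge2$, if $G$ has a subgroup isomorphic to $\mathbb V_n^\omega$, then so does $H$.

In particular, for $n,m\ge2$, a continuous injective (equivalently, continuous finitely-many-to-one) map $(\mathbb V_n^\omega)^\#\to(\mathbb V_m^\omega)^\#$ exists if and only if $n\mid m$.

Everything is proved in ZFC. Most of these notes are about Theorem 1; Theorem 2 follows from it in the last section and is not needed for the question.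

## Bohr neighbourhoods are kernels of finite maps

All groups are abelian. We use the following textbook facts.

**Fact 1 (characters).** The circle $\mathbb T$ is divisible, so every homomorphism $D\to\mathbb T$ from a subgroup $D\le G$ extends to $G$. If $a\in G\setminus D$, some character $\chi:G\to\mathbb T$ has $\chi|_D=0$ and $\chi(a)\neq0$: take a character of the cyclic group $\langle a+D\rangle\le G/D$ that is nonzero on the generator, and extend it to $G/D$.

**Fact 2 (Bohr topology).** $G^\#$ is a Hausdorff topological group, so translations are homeomorphisms. Homomorphisms are Bohr-continuous, because a character composed with a homomorphism is a character. If $K\le G$, the subspace topology of $K$ in $G^\#$ is its own Bohr topology, since the characters of $K$ are exactly the restrictions of characters of $G$. Every subgroup is closed, since by Fact 1 it is an intersection of kernels of characters.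

**Fact 3 (neighbourhoods of $0$ in $V=\mathbb V_n^\omega$).** Every Bohr neighbourhood of $0$ in $V$ contains $\ker\psi$ for some homomorphism $\psi:V\to\mathbb Z_n^s$, $s\in\mathbb N$. Indeed it contains a set $\bigcap_{j\le s}\varphi_j^{-1}(U_j)$ with characters $\varphi_j$ and neighbourhoods $U_j$ of $0\in\mathbb T$, hence contains $\bigcap_j\ker\varphi_j$; and since $nV=0$, each $\varphi_j$ takes values in the $n$-torsion of $\mathbb T$, a copy of $\mathbb Z_n$. Put $\psi=(\varphi_1,\dots,\varphi_s)$.

To get a feeling for this topology, let $e_i$ $(i\in\omega)$ be the standard generators of $V$ and look at the set $\{e_i-e_j:i<j\}$. It contains $0$ in its closure: given $\psi:V\to\mathbb Z_n^s$, the pigeonhole principle gives $i<j$ with $\psi(e_i)=\psi(e_j)$, and then $e_i-e_j\in\ker\psi$. By contrast, in $\mathbb V_4^\omega$ the set $\{e_i+e_j:i<j\}$ does not have $0$ in its closure: the homomorphism with $\psi(e_i)=1$ for all $i$ has value $2\ne0$ on it. In general, if $c_1,\dots,c_d\in\mathbb Z_n$ have sum $0$, then the set of all $\sum_kc_ke_{i_k}$ with $i_1<\dots<i_d$ accumulates at $0$ in this sense: whenever $\psi(e_{i_1})=\dots=\psi(e_{i_d})$, we get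 $\psi(\sum_kc_ke_{i_k})=(\sum_kc_k)\psi(e_{i_1})=0$. We call such a $c$ a zero-sum pattern. This pigeonhole remark is the only way in which continuity will be used.

**Fact 4 (the dual of $H$).** Let $mH=0$ and $H^*=\mathrm{Hom}(H,\mathbb Z_m)$ with the topology of pointwise convergence. It is a closed subset of $\mathbb Z_m^H$, so it is a compact Hausdorff group. For $D\le H$ let $D^\perp=\{\chi\in H^*:\chi|_D=0\}$, and for $E\subseteq H^*$ let $E^\perp=\{h\in H:\chi(h)=0\ \forall\chi\in E\}$.

- The basic neighbourhoods of $0$ in $H^*$ are the $D^\perp$ with $D$ a finite subgroup, since finitely generated subgroups of $H$ are finite. Such a $D^\perp$ is an open subgroup, and its index is finite because $H^*/D^\perp$ embeds in the finite group $\mathrm{Hom}(D,\mathbb Z_m)$.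
- All characters of subgroups and quotients of $H$ take values in the $m$-torsion of $\mathbb T$, a copy of $\mathbb Z_m$. So by Fact 1 every homomorphism $D\to\mathbb Z_m$ with $D\le H$ extends to an element of $H^*$, and $(D^\perp)^\perp=D$.
- If $D$ is a finite group with $mD=0$, then $|\mathrm{Hom}(D,\mathbb Z_m)|=|D|$. (Write $D$ as a sum of cyclic groups $\mathbb Z_{r}$ with $r\mid m$; each has $|\mathrm{Hom}(\mathbb Z_r,\mathbb Z_m)|=r$.)

For $H=\mathbb V_2^\omega$, an element of $H^*$ is an arbitrary choice of a value in $\mathbb Z_2$ on each generator, so $H^*=\{0,1\}^\omega$ with the product topology.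

We shall also use Ramsey's theorem (if the $N$-element subsets of $\omega$ are coloured with finitely many colours, some infinite $A\subseteq\omega$ has all its $N$-element subsets of one colour) and the Baire category theorem for compact Hausdorff spaces (if a nonempty such space is a countable union of closed sets, one of them has nonempty interior).

## Homomorphisms, binary digits and a five-term pattern

Consider first a homomorphism $f:\mathbb V_4^\omega\to\mathbb V_2^\omega$. Since $f(2x)=2f(x)=0$, its kernel contains the infinite group $2\mathbb V_4^\omega$, and all fibres are infinite. So any candidate must be nonlinear.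

The natural nonlinear candidate splits binary digits. Write $x=\sum_i(a_i+2b_i)e_i$ with $a_i,b_i\in\{0,1\}$, take generators $e_i',e_i''$ of $\mathbb V_2^\omega$, and let $f(x)=\sum_i(a_ie_i'+b_ie_i'')$. This is a bijection. It is not continuous at $0$. Indeed, let $\chi$ be the character with $\chi(e_i')=0$, $\chi(e_i'')=1$, so that $\chi(f(x))=\sum_ib_i\bmod2$. The set $\ker\chi$ is a Bohr neighbourhood of $0=f(0)$. Given any $\psi:\mathbb V_4^\omega\to\mathbb Z_4^s$, choose $i<j<k$ with $\psi(e_i)=\psi(e_j)=\psi(e_k)$ and let $x=2e_i+e_j+e_k$. Then $\psi(x)=4\psi(e_i)=0$, but $\chi(f(x))=1$. So no neighbourhood $\ker\psi$ is mapped into $\ker\chi$.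

This suggests testing an unknown $f$ on zero-sum patterns. Which ones? Suppose $n=4$, $2H=0$, and take $c=(-1,1,1,1,-2)$, with sum $0$. Let
$$F(i_1,\dots,i_5)=f(-e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4}-2e_{i_5})\qquad(i_1<\dots<i_5).$$
Suppose, as two hypotheses to be justified later, that on an infinite set $A_1$ of indices

- $F$ is a sum of one-variable functions, $F(i)=h+v_1(i_1)+\dots+v_5(i_5)$, and
- for every set $S$ of positions with $\sum_{k\in S}c_k=0$, the function $\sum_{k\in S}v_k$ is constant on $A_1$.

Then we are done. Write $\sim$ for equality up to a constant on $A_1$. The blocks $\{1,k\}$ with $k=2,3,4$ have sum $-1+1=0$, so $v_k\sim-v_1$ for these $k$. The block $\{2,3,5\}$ has sum $1+1-2=0$, so $v_5\sim-v_2-v_3\sim2v_1=0$. So $v_5$ is constant: with $i_1,\dots,i_4$ fixed, $f(-e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4}-2e_x)$ does not depend on $x$. The arguments are distinct since $2\ne0$ in $\mathbb Z_4$, so $f$ has an infinite fibre.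

The digit map shows the second hypothesis at work. There $v_1(x)=e_x'+e_x''$ and $v_2(x)=e_x'$, so $v_1+v_2=e_x''$ is not constant, and indeed that map is not continuous.

For general $n,m$ the pattern needs a few more $1$'s, but nothing else changes. The real task is to justify the two hypotheses, and the first one is the hard one.

## Pair interactions: one bad character, or counting characters

Why should $F$ split into one-variable functions? Consider the shortest pattern $(1,-1)$ and write $f(e_i-e_j)=u_{ij}$ for $i<j$. For each $\chi\in H^*$, continuity gives a finite partition of $\omega$ (by the value of $\psi(e_i)$) such that $\chi(u_{ij})=0$ whenever $i,j$ lie in one class.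

The first thing to try is to construct a single character $\chi$ that violates this. If the $u_{ij}$ are independent elements of order $2$, it is immediate: prescribe $\chi(u_{ij})=1$ for all $i<j$, and no finite partition can work. But the $u_{ij}$ may satisfy relations. If $u_{ij}=v_i-v_j$, then $u_{12}+u_{23}=u_{13}$, and with values in $\mathbb Z_2$ the prescription would say $1+1=1$. In general, to prescribe $\chi$ on infinitely many values of $F$ we must respect all relations among them. The assumption that $F$ does not split tells us only that one particular expression, a mixed second difference, is nonzero. It does not tell us which prescriptions are consistent. This is where the construction stops.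

So do not construct a bad character; count. Let $B$ be a finite set of $p$ indices and $D=\langle u_{ij}:i<j\text{ in }B\rangle$. Suppose we knew a number $t$ such that for every $\chi$ the partition needs at most $n^t$ classes, and take $p=n^tM$. Then every character of $D$ kills all $u_{ij}$ with $i,j$ in some $M$-element subset $B''\subseteq B$. If the $u_{ij}$ are independent of order $2$, then $|D|=2^{\binom p2}$, each $B''$ accounts for $2^{\binom p2-\binom M2}$ characters, and there are at most $2^p$ sets $B''$. Hence $\binom M2\le p=n^tM$, which is false as soon as $M>2n^t+1$. The number of subsets grows exponentially in $p$, a linear multiple of $M$, while genuine pair interaction creates about $M^2$ independent values. If $u_{ij}=v_i-v_j$ with $v_i$ independent of order $2$, the values in $B''$ generate a group of order only $2^{M-1}$, the inequality becomes $M-1\le n^tM$, and there is no contradiction. So counting separates exactly the two behaviours we want to separate, and it never asks what the relations are.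

Two things are needed to make this work. First, $B$ has to be chosen before $\chi$, so the number of classes must be bounded uniformly in $\chi$, whereas continuity gives for each $\chi$ its own $s$. Step 1 below obtains uniformity from Baire's theorem. Second, from "the mixed second difference is nonzero" we must deduce that the values on $M$ points generate a group of order at least $2^{q^2}$ with $q$ comparable to $M$; Ramsey's theorem and a differencing trick do this.

## Proof of Theorem 1

Put $V=\mathbb V_n^\omega$. If $f$ is continuous at $x_0$, replace it by $x\mapsto f(x+x_0)-f(x_0)$. This only translates the fibres, and translations are Bohr-homeomorphisms. So assume that $f$ is continuous at $0$ and $f(0)=0$. For $A\subseteq\omega$, $[A]^r$ is the set of $r$-element subsets of $A$, written as increasing tuples.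

**Step 1 (one number $t$ for all characters).** This step bounds the size of the partitions uniformly in $\chi$.

Let $\chi\in H^*$. As $0$ is isolated in $\mathbb Z_m\subset\mathbb T$, $\ker\chi$ is a Bohr neighbourhood of $0=f(0)$ in $H$. Continuity of $f$ at $0$ and Fact 3 give $s\in\mathbb N$ and a homomorphism $\psi:V\to\mathbb Z_n^s$ with
$$\psi(x)=0\ \Longrightarrow\ \chi(f(x))=0\qquad(x\in V).\tag{1}$$
Let $K_s$ be the set of all $\chi\in H^*$ for which some $\psi\in\mathrm{Hom}(V,\mathbb Z_n^s)$ satisfies (1). For instance, if $f$ is a homomorphism, then $\chi\circ f$ has values in the $n$-torsion of $\mathbb Z_m$, a cyclic group that embeds in $\mathbb Z_n$, so $\psi=\chi\circ f$ shows $K_1=H^*$. In general: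

- $K_s\subseteq K_{s+1}$, by adding a zero coordinate to $\psi$, and $\bigcup_sK_s=H^*$.
- $K_s\pm K_{s'}\subseteq K_{s+s'}$: if $\psi$ serves $\chi$ and $\psi'$ serves $\chi'$, then $(\psi,\psi')$ serves $\chi\pm\chi'$.
- $K_s$ is closed. It is the projection to $H^*$ of
$$\bigcap_{x\in V}\{(\chi,\psi)\in H^*\times\mathrm{Hom}(V,\mathbb Z_n^s):\psi(x)\ne0\text{ or }\chi(f(x))=0\}.$$
Each set in the intersection is clopen for the pointwise topologies, so the intersection is closed; and $\mathrm{Hom}(V,\mathbb Z_n^s)$ is compact, so the intersection is compact and its projection is closed.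

By Baire, some $K_s$ has nonempty interior, so it contains $\chi_0+D^\perp$ for some $\chi_0$ and some finite $D\le H$. Then $K_{2s}\supseteq K_s-K_s\supseteq D^\perp$. The subgroup $D^\perp$ has finite index; finitely many coset representatives all lie in some $K_{s'}$, by monotonicity. Hence $H^*=K_{s'}+K_{2s}$ is contained in $K_{2s+s'}$. With $t=2s+s'$:
$$\text{for every }\chi\in H^*\text{ there is }\psi\in\mathrm{Hom}(V,\mathbb Z_n^t)\text{ satisfying (1)}.\tag{2}$$

**Step 2 (the pattern and a homogeneous set of indices).** This step fixes the zero-sum pattern and passes to an infinite set of indices on which linear relations among the values of $F$ depend only on the order of the indices.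

Let $g=\gcd(n,m)$. Since $n\nmid m$, we have $1\le g<n$. Let $d=n+g+3$ and
$$c=(c_1,\dots,c_d)=(-1,\underbrace{1,\dots,1}_{n+g+1},-g)\in\mathbb Z_n^d,\qquad\sum_kc_k=-1+(n+g+1)-g=n=0\text{ in }\mathbb Z_n.$$
Define $F:[\omega]^d\to H$ by $F(i_1,\dots,i_d)=f\big(\sum_kc_ke_{i_k}\big)$. For $n=4$, $m=2$ this is $g=2$, $d=9$; the five-term pattern above would do in that case, but we treat all $n,m$ at once.

Fix $q$ with
$$q^2>n^tM,\qquad M:=d-2+2q.\tag{3}$$
Such $q$ exists because the right side is linear in $q$. Since $q^2>2q$, we have $q\ge3$ and so $M\ge d+2$.

Colour each $i\in[\omega]^M$ by the set of all functions $\lambda:[\{1,\dots,M\}]^d\to\mathbb Z_m$ such that $\sum_S\lambda_SF(i_S)=0$, where $i_S=(i_s)_{s\in S}$. (The coefficients make sense in $\mathbb Z_m$ because $mH=0$.) There are finitely many colours, so Ramsey's theorem gives an infinite $A\subseteq\omega$ with $[A]^M$ of one colour. Consequently: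
$$\begin{gathered}\text{if }r\le M,\ \mu:[\{1,\dots,r\}]^d\to\mathbb Z_m,\ \text{and }\textstyle\sum_S\mu_SF(i_S)=0\\ \text{for one }i\in[A]^r,\ \text{then this holds for all }i\in[A]^r.\end{gathered}\tag{4}$$
Indeed, enlarge an $r$-subset to an $M$-subset by adding larger elements of $A$, and extend $\mu$ by zero; the positions of the original $r$ elements are still $1,\dots,r$. The extended relation belongs to the common colour.

**Step 3 (mixed second differences vanish).** This step shows that no two coordinates of $F$ interact on $A$.

Let $1\le a<b\le d$. An admissible configuration for $(a,b)$ consists of $i\in[A]^d$ and $i_a',i_b'\in A$ with $i_a<i_a'<i_{a+1}$ and $i_b<i_b'<i_{b+1}$, where $i_{d+1}=\infty$. If $b=a+1$, this means $i_a<i_a'<i_b<i_b'<i_{b+1}$. Writing $i[i_a\to i_a']$ for the tuple with $i_a$ replaced by $i_a'$, put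
$$\Delta_{ab}=F(i)-F(i[i_a\to i_a'])-F(i[i_b\to i_b'])+F(i[i_a\to i_a',\,i_b\to i_b']).$$

**Claim A.** $\Delta_{ab}=0$ for every admissible configuration.

In increasing order, the $d+2$ points of a configuration have $i_a,i_a'$ in places $a,a+1$ and $i_b,i_b'$ in places $b+1,b+2$. So the four tuples in $\Delta_{ab}$ are given by four fixed sets of places, which depend only on $a,b$. As $d+2\le M$, (4) applies: for given $a,b$, $\Delta_{ab}$ is either $0$ for all configurations or $0$ for none. Suppose it is never $0$.

First we show that $M$ points generate a large group. Write an $M$-subset of $A$ in increasing order as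
$$i_1,\dots,i_{a-1},\;x_1,\dots,x_q,\;i_{a+1},\dots,i_{b-1},\;y_1,\dots,y_q,\;i_{b+1},\dots,i_d$$
and let $\Phi(x_\alpha,y_\beta)$ be the value of $F$ at $(i_1,\dots,i_{a-1},x_\alpha,i_{a+1},\dots,i_{b-1},y_\beta,i_{b+1},\dots,i_d)$. We claim that the $2^{q^2}$ subset sums of the $q^2$ elements $\Phi(x_\alpha,y_\beta)$ are pairwise distinct. Otherwise, subtracting two equal subset sums gives
$$\sum_{\alpha,\beta}\lambda_{\alpha\beta}\Phi(x_\alpha,y_\beta)=0,\qquad\lambda_{\alpha\beta}\in\{-1,0,1\},\quad\lambda_{\alpha_0\beta_0}=\pm1\text{ for some }(\alpha_0,\beta_0).$$
By (4) this relation holds for all $M$-subsets of $A$. Now choose $M+2$ points of $A$ and name them so that they form an $M$-subset as above together with a point $x^+$ immediately after $x_{\alpha_0}$ and a point $y^+$ immediately after $y_{\beta_0}$. Replacing or not replacing $x_{\alpha_0}$ by $x^+$, and $y_{\beta_0}$ by $y^+$, gives four $M$-subsets, and in each the points keep their places. So the relation holds for all four. Take the alternating sum: sign $+$ for no replacement and for both, sign $-$ for exactly one. A term with $\alpha\ne\alpha_0$ does not notice the first replacement, so its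 four contributions cancel in pairs; a term with $\beta\ne\beta_0$ does not notice the second, so it cancels too. There remains
$$\pm\big(\Phi(x_{\alpha_0},y_{\beta_0})-\Phi(x^+,y_{\beta_0})-\Phi(x_{\alpha_0},y^+)+\Phi(x^+,y^+)\big)=0.$$
The bracket is $\Delta_{ab}$ for an admissible configuration with $i_a=x_{\alpha_0}$, $i_a'=x^+$, $i_b=y_{\beta_0}$, $i_b'=y^+$ (if $b=a+1$, note $x^+<y_1\le y_{\beta_0}$). This contradicts the assumption that $\Delta_{ab}$ is never $0$. Hence
$$D(B''):=\langle F(S):S\in[B'']^d\rangle\ \text{ has order at least }2^{q^2}\text{ for every }B''\in[A]^M.\tag{5}$$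

Now we count. Let $B\subseteq A$ with $|B|=p:=n^tM$, and let $D=\langle F(S):S\in[B]^d\rangle$, which is finitely generated and so finite. Let $\chi\in\mathrm{Hom}(D,\mathbb Z_m)$. Extend it to $H$ and take $\psi:V\to\mathbb Z_n^t$ from (2). The map $i\mapsto\psi(e_i)$ splits $B$ into at most $n^t$ classes, so one class contains a set $B''$ of size $M$. For $(i_1,\dots,i_d)\in[B'']^d$ we have
$$\psi\Big(\sum_kc_ke_{i_k}\Big)=\Big(\sum_kc_k\Big)\psi(e_{i_1})=0,$$
and (1) gives $\chi(F(i_1,\dots,i_d))=0$. So $\chi$ kills $D(B'')$. Thus every one of the $|D|$ elements of $\mathrm{Hom}(D,\mathbb Z_m)$ kills $D(B'')$ for some $M$-subset $B''\subseteq B$. For a given $B''$, the number of those that do so is $|\mathrm{Hom}(D/D(B''),\mathbb Z_m)|=|D/D(B'')|\le|D|\,2^{-q^2}$ by (5). There are at most $2^p$ sets $B''$. Hence $|D|\le2^p|D|\,2^{-q^2}$, that is, $q^2\le p=n^tM$, which contradicts (3). This proves Claim A.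

**Step 4 ($F$ splits into one-variable functions).** This step integrates $\Delta_{ab}=0$ to an additive formula for $F$.

Let $A_0$ be $A$ without its first $d$ elements. For $1\le k\le d$ and $x<x'$ in $A_0$ put
$$\delta_k(x,x')=F(i_1,\dots,i_{k-1},x',i_{k+1},\dots,i_d)-F(i_1,\dots,i_{k-1},x,i_{k+1},\dots,i_d),$$
where $i_j\in A$, $i_1<\dots<i_{k-1}<x$ and $x'<i_{k+1}<\dots<i_d$. Such $i_j$ exist, since at least $d$ elements of $A$ lie below $x$.

We show that $\delta_k(x,x')$ does not depend on the $i_j$. Call an elementary move the replacement of one element of a finite set by a new one such that no other element of the set is passed. Any two $r$-subsets of $\{a\in A:a<x\}$, or of $\{a\in A:a>x'\}$, are connected by elementary moves inside that set: lower the smallest element to the first place of the ambient set, then the next one to the second place, and so on. This connects each $r$-subset to the initial one, and moves are reversible. So it suffices to consider one elementary move, at a coordinate $b\ne k$, between $i_b$ and $i_b'$; interchanging them, let $i_b<i_b'$. Then $i_b'$ lies below the next point of the tuple: $i_b<i_b'<i_{b+1}$, where for $b=k-1$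 the bound is $x$. Also $x<x'<i_{k+1}$, where for $b=k+1$ this reads $x<x'<i_b$. So $x,x'$ in place $k$ and $i_b,i_b'$ in place $b$ form an admissible configuration for the pair $\{k,b\}$, and $\Delta=0$ says exactly that $\delta_k(x,x')$ computed with $i_b$ equals $\delta_k(x,x')$ computed with $i_b'$.

For $x<x'<x''$ in $A_0$, using common auxiliary coordinates below $x$ and above $x''$, we get $\delta_k(x,x'')=\delta_k(x,x')+\delta_k(x',x'')$. Let $a_*=\min A_0$ and put $v_k(a_*)=0$, $v_k(x)=\delta_k(a_*,x)$ for $x>a_*$. Then $\delta_k(x,x')=v_k(x')-v_k(x)$ for all $x<x'$ in $A_0$. An elementary move in $[A_0]^d$ that changes $x$ to $x'>x$ in place $k$ changes both $F(i)$ and $\sum_kv_k(i_k)$ by $\delta_k(x,x')$, so it does not change their difference. Elementary moves connect all of $[A_0]^d$, by the same argument as above. So for some $h\in H$,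
$$F(i_1,\dots,i_d)=h+\sum_{k=1}^dv_k(i_k)\qquad\text{for all }i\in[A_0]^d.\tag{6}$$

**Step 5 (zero-sum blocks give constant sums).** This step justifies the second hypothesis of the model computation.

Let $S\subseteq\{1,\dots,d\}$ with $\sum_{k\in S}c_k=0$ in $\mathbb Z_n$. Then also $\sum_{k\notin S}c_k=0$. Put $w_S=\sum_{k\in S}v_k:A_0\to H$.

**Claim B.** $w_S$ takes only finitely many values.

Part (i): for every $\chi\in H^*$, the function $\chi\circ w_S$ is eventually constant on $A_0$. Take $\psi$ as in (1) and partition $A_0$ into the finitely many classes given by $\psi(e_x)$. Let $X,Y$ be infinite classes, possibly equal. Let $i\in[A_0]^d$ have $i_k\in X$ for $k\in S$ and $i_k\in Y$ for $k\notin S$; call such a tuple of type $(X,Y)$. Because both $S$ and its complement have zero sum, $\psi(\sum_kc_ke_{i_k})=0$, so (1) and (6) give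
$$\chi(h)+\sum_{k\in S}\chi(v_k(i_k))+\sum_{k\notin S}\chi(v_k(i_k))=0.\tag{7}$$
Choose one tuple $i^0$ of type $(X,Y)$ and put $b_{X,Y}=i^0_d$. Let $k\in S$ and let $x<x'$ in $X$ exceed $b_{X,Y}$. Take $i_j=i^0_j$ for $j<k$, and for $j>k$ take increasing $i_j>x'$ in the prescribed classes. With $x$ or with $x'$ in place $k$ we have tuples of type $(X,Y)$, and comparing (7) for the two gives $\chi(v_k(x))=\chi(v_k(x'))$. So for $k\in S$, $\chi\circ v_k$ is constant on $X$ beyond $b_{X,Y}$; call the value $\xi_k^X$. In the same way, for $k\notin S$, $\chi\circ v_k$ has a constant value $\eta_k^Y$ on $Y$ beyond $b_{X,Y}$. Now $\xi_k^X$ is the eventual value of $\chi\circ v_k$ on the infinite set $X$, so it does not depend on $Y$; likewise $\eta_k^Y$ does not depend on $X$. Applying (7) to a tuple of type $(X,Y)$ beyond $b_{X,Y}$, we get for every $x\in X$ with $x>b_{X,Y}$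
$$\chi(w_S(x))=\sum_{k\in S}\xi_k^X=-\chi(h)-\sum_{k\notin S}\eta_k^Y.$$
Fix $Y$. The right side does not depend on $X$. All but finitely many elements of $A_0$ lie in infinite classes $X$ and exceed $\max_Xb_{X,Y}$. So $\chi\circ w_S$ is eventually constant on $A_0$.

Part (ii): passing from single characters to $H$. The point from which $\chi\circ w_S$ is constant may depend on $\chi$, so we use Baire again. For $L\in\omega$ let
$$C_L=\{\chi\in H^*:\chi(w_S(x))=\chi(w_S(x'))\text{ for all }x,x'\in A_0\text{ with }x,x'\ge L\}.$$
These are closed subgroups of $H^*$, increasing in $L$, and by (i) their union is $H^*$. So some $C_L$ has nonempty interior. Being a subgroup, it then contains $D^\perp$ for some finite subgroup $D\le H$. For $x,x'\ge L$ in $A_0$, every $\chi\in D^\perp$ kills $w_S(x)-w_S(x')$, so $w_S(x)-w_S(x')\in(D^\perp)^\perp=D$. Thus $w_S$ takes at most $|D|$ values on $\{x\in A_0:x\ge L\}$, and finitely many more below $L$. This proves Claim B.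

There are finitely many sets $S$. Partition $A_0$ according to the values of all the $w_S$: the partition is finite, so there is an infinite $A_1\subseteq A_0$ on which $w_S$ is constant for every zero-sum $S$.

**Step 6 (the last coordinate is invisible).** This step combines blocks so that $v_d$ becomes constant.

For functions $u,u':A_1\to H$ write $u\sim u'$ if $u-u'$ is constant. Let $P=\{2,\dots,n+g+2\}$ be the set of the $n+g+1$ positions with coefficient $1$.

- For $k\in P$ the block $\{1,k\}$ has sum $-1+1=0$. So $v_1+v_k\sim0$, that is, $v_k\sim v:=-v_1$ for all $k\in P$.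
- Any $n$ elements of $P$ have sum $n=0$. So $nv\sim0$. Also $mv=0$, since $mH=0$. As $g=\gcd(n,m)$ is an integer combination of $n$ and $m$, it follows that $gv\sim0$.
- Any $g$ elements of $P$ together with position $d$ have sum $g-g=0$. So $gv+v_d\sim0$.

The last two lines give $v_d\sim0$: the function $v_d$ is constant on $A_1$. Fix $i_1<\dots<i_{d-1}$ in $A_1$. By (6), for all $x\in A_1$ with $x>i_{d-1}$,
$$f\Big(\sum_{k<d}c_ke_{i_k}-g\,e_x\Big)=h+\sum_{k<d}v_k(i_k)+v_d(x),$$
and this does not depend on $x$. Since $1\le g<n$, we have $g\neq0$ in $\mathbb Z_n$, so these infinitely many arguments are pairwise distinct. Thus $f$ has an infinite fibre. $\blacksquare$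

The condition $n\nmid m$ enters only through $g<n$, which makes the last arguments distinct; for $n\mid m$ we would have $g=n$ and a last coefficient equal to $0$.

## Bounded groups: comparison by subgroups $\mathbb V_n^\omega$

To see what Theorem 2 says, take $G=\mathbb Z_4\oplus\mathbb V_2^\omega$ and $H=\mathbb V_2^\omega$. If $G$ contains $\mathbb V_n^\omega$ with $n\ge2$, then it has an element of order $n$, so $n\in\{2,4\}$; and $n=4$ is impossible, because $2G$ is finite and $2\mathbb V_4^\omega$ is not. So (d) holds, and Theorem 2 gives a continuous injective map $G^\#\to H^\#$, although no injective homomorphism exists, since $G$ has elements of order $4$ and $H$ has none. Finitely many summands may be treated as a mere set, and only what occurs infinitely often matters.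

The proof uses the Prüfer–Baer theorem: every bounded abelian group is a direct sum of cyclic groups, which we may take of prime power order. We write $p^a\,\|\,n$ if $p^a$ is the exact power of $p$ dividing $n$; by the Chinese remainder theorem, $\mathbb V_n^\omega\cong\bigoplus_{p^a\|n,\,a\ge1}\mathbb V_{p^a}^\omega$.

**Step 1 (the easy implications).** This step disposes of what needs no work. (a′)⇒(a)⇒(b) is trivial. (c)⇒(b) holds because homomorphisms are Bohr-continuous and a finite kernel makes all fibres finite.

**Step 2 ((b)⇒(d)).** This step is where Theorem 1 is used; we reduce to a target killed by some $m$ with $n\nmid m$.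

Let $f:G\to H$ be finitely-many-to-one and continuous at a point; after translating as in the proof of Theorem 1, the point is $0$. Suppose $\mathbb V_n^\omega\cong V\le G$, but $H$ has no subgroup isomorphic to $\mathbb V_n^\omega$. Write $H$ as a direct sum of cyclic groups of prime power order. If for every $p^a\,\|\,n$ with $a\ge1$ infinitely many summands had order divisible by $p^a$, then, taking the subgroup of order $p^a$ in countably many of them, we would find $\mathbb V_{p^a}^\omega$ in $H$ for each such $p$. The sum of these over $p$ is direct, because different primes are involved, and it is isomorphic to $\mathbb V_n^\omega$, a contradiction. So for some $p^a\,\|\,n$ with $a\ge1$ only finitely many summands have order divisible by $p^a$. Let $F$ be their sum, a finite group, and $H_0$ the sum of the others, so $H=H_0\oplus F$. Let $m$ be the least common multiple of the orders of the summands of $H_0$, which exists since $H$ is bounded (and is $1$ if $H_0=0$). Then $mH_0=0$, and $p^a\nmid m$, because all these orders are prime powers not divisible by $p^a$. Hence $n\nmid m$.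

Compose $f|_V$ with the projection $H\to H_0$. The composition is continuous at $0$, since the inclusion $V\to G$ and the projection are homomorphisms. It is finitely-many-to-one: the preimage of a point of $H_0$ under the projection is a coset of the finite group $F$, and $f$ has finite fibres. This contradicts Theorem 1.

**Step 3 (what (d) provides).** This step extracts from $G$ the one group $\mathbb V_e^\omega$ that has to be found in $H$.

Assume (d). Write $G$ as a countable direct sum of cyclic groups of prime power order. For each prime $p$ let $k_p$ be the largest $k\ge1$ such that infinitely many summands have order $p^k$, and $k_p=0$ if there is none. Put $e=\prod_pp^{k_p}$. As $G$ is infinite and bounded, only finitely many orders occur and one of them occurs infinitely often, so $e>1$. For the same reason only finitely many summands, over all primes $p$ together, have order $p^k$ with $k>k_p$. Let $F$ be their sum, a finite group, and $G_1$ the sum of the others, so $G=F\oplus G_1$. Each summand of $G_1$ has order $p^k$ with $1\le k\le k_p$, so it embeds in $\mathbb Z_{p^{k_p}}$; doing this for the countably many summands gives an injective homomorphism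 $\iota$ from $G_1$ into $\bigoplus_{p\mid e}\mathbb V_{p^{k_p}}^\omega\cong\mathbb V_e^\omega$. On the other hand, for each $p\mid e$ infinitely many summands of $G$ have order $p^{k_p}$, so $\mathbb V_e^\omega$ is isomorphic to a subgroup of $G$. By (d), $H$ has a subgroup $W\cong\mathbb V_e^\omega$.

**Step 4 ((d)⇒(c)).** This step writes down the homomorphism: $G\to G_1\xrightarrow{\ \iota\ }W\le H$, with the projection first, is a homomorphism with finite kernel $F$.

**Step 5 ((d)⇒(a′)).** This step makes the map injective by moving the finitely many cosets of $G_1$ apart.

Write $W=W_1\oplus W_2$ with $W_1\cong W_2\cong\mathbb V_e^\omega$. Regard $\iota$ as a map into $W_1$, choose any injective map of sets $j:F\to W_2$, and put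
$$f(\varphi+x)=j(\varphi)+\iota(x)\qquad(\varphi\in F,\ x\in G_1).$$
Since $W_1\cap W_2=0$, $f$ is injective. It is continuous: $\varphi$ and $x$ depend on $\varphi+x$ through Bohr-continuous homomorphisms, $F^\#$ is finite and Hausdorff and so discrete, and addition in $H^\#$ is continuous.

It is an embedding with closed image. The finitely many cosets $\varphi+G_1$ are closed by Fact 2 and partition $G$, so they are clopen in $G^\#$. By Fact 2, $G_1$ and $\iota(G_1)$ carry their own Bohr topologies as subspaces of $G^\#$ and $H^\#$, and the isomorphism $\iota:G_1\to\iota(G_1)$ is a homeomorphism for these. After translation, $f$ maps $\varphi+G_1$ homeomorphically onto the coset $j(\varphi)+\iota(G_1)$, which is closed in $H^\#$. These image cosets are pairwise disjoint, since $j(\varphi)-j(\varphi')\in W_1$ forces $j(\varphi)=j(\varphi')$. They are finite in number, so their union $f(G)$ is closed and each of them is clopen in $f(G)$. So $f$ is a homeomorphism onto the closed set $f(G)$.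

**Step 6 (the criterion $n\mid m$).** This step proves the last assertion. If $n\mid m$, the embedding $\mathbb Z_n\hookrightarrow\mathbb Z_m$ induces an injective, Bohr-continuous homomorphism $\mathbb V_n^\omega\to\mathbb V_m^\omega$. If $n\nmid m$, Theorem 1 with $H=\mathbb V_m^\omega$ shows that no finitely-many-to-one map $\mathbb V_n^\omega\to\mathbb V_m^\omega$, in particular no injective one, is Bohr-continuous even at one point. $\blacksquare$
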